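
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{remark}{Remark}

\title{Subset lower bounds for a polynomial min-max problem\\ in the complex plane}


\begin{abstract}
For a finite set $L\subset\mathbb C$ let $M_i^L$ be the smallest possible maximum on $L$ of
the modulus of a polynomial of degree at most $i$ with value one at the origin, and let
$B_i^L$ be the largest value of $M_i^S$ over subsets $S\subseteq L$ of $i+1$ points. It was
conjectured that $M_i^L\le\frac4\pi B_i^L$ always. We give a set of nine points for which this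
fails with $i=4$. By nesting the construction we show that no absolute constant can
replace $4/\pi$: the worst ratio $R_i$ of $M_i^L$ to $B_i^L$ grows at least like a power of $i$, and
$R_i>4/\pi$ for every $i\ge4$. In the other direction we prove $R_i\le\sqrt{i+1}$,
by averaging over subsets chosen with probability proportional to a weighted squared
Vandermonde determinant. For $i=1$ the conjectured inequality is true, and $R_1=2/\sqrt3$.
\end{abstract}

\section{The problem and the results}

\subsection{The min-max value and its subset bound}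

Let $L$ be a set of $n\ge2$ distinct complex numbers. For $1\le i\le n-1$ let $\pi_i$ be the
set of polynomials $p$ of degree at most $i$ with $p(0)=1$, and put
\[
M_i^L=\min_{p\in\pi_i}\ \max_{\lambda\in L}|p(\lambda)| .
\]
The minimum exists: $\max_L|\cdot|$ is a norm on the polynomials of degree at most $i$,
because such a polynomial cannot vanish at $n>i$ points unless it is zero, and $\pi_i$ is
closed in this finite-dimensional space. The number $M_i^L$ measures how small a polynomial
can be on $L$ when it is tied to the value $1$ at the origin.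

The same definition applies with $L$ replaced by a nonempty subset $S\subseteq L$, and
clearly $M_i^L\ge M_i^S$. The smallest subsets that give a
positive lower bound in general are those with $i+1$ points (if $0\notin S$ and $|S|\le i$,
the polynomial $\prod_{\lambda\in S}(1-z/\lambda)$ gives $M_i^S=0$). For them $M_i^S$ is
explicit. Let
\[
l_\lambda^S(z)=\prod_{\mu\in S,\ \mu\ne\lambda}\frac{z-\mu}{\lambda-\mu}
\]
be the Lagrange polynomials of $S$. Then, for $|S|=i+1$,
\begin{equation}\label{eq:lagrange}
M_i^S=\Big(\sum_{\lambda\in S}|l_\lambda^S(0)|\Big)^{-1}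
=\Big(\sum_{\lambda\in S}\ \prod_{\mu\in S,\ \mu\ne\lambda}
\frac{|\mu|}{|\mu-\lambda|}\Big)^{-1}.
\end{equation}
The proof applies to any nonzero linear functional in place of $p\mapsto p(0)$, and we shall
need it for a second one.

\begin{lemma}\label{lem:functional}
Let $|S|=i+1$ and let $\varphi(p)=\sum_{x\in S}a_x\,p(x)$ be a nonzero linear functional on
the polynomials of degree at most $i$. Then
$\min\{\max_S|p|:\deg p\le i,\ \varphi(p)=1\}=\big(\sum_{x\in S}|a_x|\big)^{-1}$.
\end{lemma}

\begin{proof}
Put $A=\sum|a_x|>0$. If $\varphi(p)=1$, then $1\le A\max_S|p|$. Equality holds for the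
polynomial with $p(x)=\overline{a_x}/(A|a_x|)$ for $a_x\ne0$ and $p(x)=0$ for
$a_x=0$. It exists because values at $i+1$ points can be prescribed.
\end{proof}

Formula \eqref{eq:lagrange} is the case $\varphi(p)=p(0)=\sum_{\lambda\in S}l_\lambda^S(0)p(\lambda)$.

It is natural to ask how much information is lost by looking only at these explicit
values. Put
\[
B_i^L=\max_{S\subseteq L,\ |S|=i+1}M_i^S\le M_i^L .
\]
For $i=n-1$ there is no loss, since $S=L$. It is known that there is also no loss
when all points of $L$ are real (a proof is in Remark~\ref{rem:real}). For non-real points the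
inequality can be strict, and the simplest example suggests what the worst loss could be.

\subsection{Roots of unity and the constant $4/\pi$}

Let $N\ge3$ and let $c_1,\dots,c_N$ be the $N$-th roots of unity. Let $L=\{c_1,\dots,c_N\}$
and $1\le i\le N-1$. The mean of $z^k$ over $L$ is $0$ for $1\le k\le i$, so every $p\in\pi_i$
has mean $1$ over $L$. Hence $M_i^L=1$, attained by $p\equiv1$. Now let $i=N-2$. A subset $S$
with $N-1$ points omits
one root $c_{a_0}$. Since $\prod_{b\ne a}|c_a-c_b|=|Nc_a^{N-1}|=N$, formula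
\eqref{eq:lagrange} gives
\[
\frac1{M_{N-2}^S}=\sum_{a\ne a_0}\ \prod_{b\ne a,a_0}\frac1{|c_a-c_b|}
=\frac1N\sum_{a}|c_a-c_{a_0}| .
\]
This mean distance will play a central role. We call it $\kappa_N$. It does not depend on
$a_0$, and
\begin{equation}\label{eq:kappa}
\kappa_N=\frac1N\sum_{a=1}^N|c_a-c_{a_0}|=\frac2N\sum_{k=1}^{N-1}\sin\frac{\pi k}N
=\frac2N\cot\frac{\pi}{2N}.
\end{equation}
For the last equality put $\theta=\pi/N$ and multiply $\sum_{k=1}^{N-1}\sin k\theta$ by $2\sin\frac\theta2$. The sum
telescopes to $\cos\frac\theta2-\cos(\pi-\frac\theta2)=2\cos\frac\theta2$.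
Thus $M_{N-2}^L/B_{N-2}^L=\kappa_N$. In particular
\[
\kappa_3=\frac2{\sqrt3},\qquad \kappa_4=\frac12\cot\frac\pi8=\frac{1+\sqrt2}2 .
\]
With $x=\pi/(2N)$ we have $\kappa_N=\frac4\pi\,x\cot x$. On $(0,\frac\pi2)$ the function
$x\cot x$ has derivative $(\sin x\cos x-x)/\sin^2x<0$, and it tends to $1$ as $x\to0$. So
$\kappa_N$ increases with $N$ to $4/\pi$, the mean distance from a point of the unit circle to
the circle. For the $N$-th roots of unity with $i=N-2$, the constant $4/\pi$ is therefore the
supremum of the ratios, and it is not attained. It was conjectured in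
\cite{LiTiTR} that $4/\pi$ is never exceeded:
\begin{equation}\label{eq:conj}
B_i^L\le M_i^L\le\frac4\pi\,B_i^L
\qquad\text{for all $n\ge 2$, all $L$ with $|L|=n$, and }1\le i\le n-1 .
\end{equation}

\subsection{Results}

The conjecture is false, and no other constant repairs it. Put
\[
R_i=\sup\big\{M_i^L/B_i^L:\ L\subset\mathbb C\text{ finite},\ |L|\ge i+1\big\},\qquad i\ge1 .
\]

\begin{theorem}\label{thm:nine}
Let $\omega=\exp(2\pi\sqrt{-1}/3)$, $\varepsilon=10^{-3}$ and
$L=\{\omega^a(1+\varepsilon\omega^b):a,b\in\{0,1,2\}\}$. Then $|L|=9$ and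
$M_4^L>1.31\,B_4^L>\frac4\pi B_4^L$.
\end{theorem}

\begin{theorem}\label{thm:growth}
For every $i\ge1$,
\[
R_i\ge\Big(\frac38(i+1)\Big)^{\alpha},\qquad
\alpha=\log_4\frac{1+\sqrt2}2\approx0.1358 .
\]
Hence $\sup_iR_i=\infty$. Moreover $R_i\ge\frac43>\frac4\pi$ for every $i\ge4$, so for every
$i\ge4$ the inequality \eqref{eq:conj} fails for some $L$.
\end{theorem}

\begin{theorem}\label{thm:upper}
If $|L|=n$ and $1\le i\le n-1$, then
\[
M_i^L\le\sqrt{\min(n,2i+1)-i}\ B_i^L .
\]
In particular $R_i\le\sqrt{i+1}$. For $i=n-1$ the bound is an equality.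
\end{theorem}

\begin{theorem}\label{thm:one}
$R_1=2/\sqrt3<4/\pi$, and the supremum is attained by the cube roots of unity. In particular
\eqref{eq:conj} is true for $i=1$.
\end{theorem}

We do not decide whether \eqref{eq:conj} holds for $i=2$ and $i=3$. Nor do we determine
the growth of $R_i$, which by the theorems lies between constant multiples of $i^{\alpha}$
and $i^{1/2}$.

The idea behind Theorems~\ref{thm:nine} and \ref{thm:growth} is that losses multiply. If each root of
unity is replaced by a tiny copy of a set that is itself lossy, then the loss of the inner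
set is multiplied by $\kappa_N$. Section~\ref{sec:nine} carries this out by hand for cube roots inside
cube roots, where the product is $\kappa_3^2=\frac43>\frac4\pi$.
Sections~\ref{sec:cheb} and \ref{sec:nest} do the general nesting: first we identify the
problem that is posed inside a tiny copy, then we iterate. The upper bounds are in
Sections~\ref{sec:upper} and \ref{sec:one}.

\section{Nine points}\label{sec:nine}

For the cube roots of unity and $i=1$ the loss is $\kappa_3=2/\sqrt3\approx1.155$, less than $4/\pi$. In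
Theorem~\ref{thm:nine} each cube root of unity $\omega^a$ is replaced by a small equilateral
triangle $\{\omega^a(1+\varepsilon\omega^b):b=0,1,2\}$, which we call cluster $a$
(Figure~\ref{fig:nine}). With degree $4$ two losses combine. By the threefold
symmetry, a competitor $p\in\pi_4$ may be taken of the form $1-cz^3$. It has one free
coefficient to deal with the three cubes $(1+\varepsilon\omega^b)^3$, which form nearly an
equilateral triangle around $1$. So the inner problem is again one of degree one on three
points, and $M_4^L$ is of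
order $\varepsilon$. A five-point subset, on the other hand, cannot place two points in each
cluster, since that would take six. The missing sixth point produces the outer loss.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray,dashed] (2,0) circle (0.75);
\draw[gray,dashed] (-1,1.732) circle (0.75);
\draw[gray,dashed] (-1,-1.732) circle (0.75);
\draw (-0.1,0)--(0.1,0);
\draw (0,-0.1)--(0,0.1);
\node[below right] at (0,0) {$0$};
\filldraw[black] (2.45,0) circle (0.08);
\draw (1.775,0.39) circle (0.08);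
\draw (1.775,-0.39) circle (0.08);
\draw (-0.55,1.732) circle (0.08);
\filldraw[black] (-1.225,2.122) circle (0.08);
\filldraw[black] (-1.225,1.342) circle (0.08);
\filldraw[black] (-0.55,-1.732) circle (0.08);
\draw (-1.225,-1.342) circle (0.08);
\filldraw[black] (-1.225,-2.122) circle (0.08);
\node[right] at (2.8,0) {cluster $0$};
\node[left] at (-1.8,1.732) {cluster $1$};
\node[left] at (-1.8,-1.732) {cluster $2$};
\end{tikzpicture}
\caption{The nine points $\omega^a(1+\varepsilon\omega^b)$, with $\varepsilon$ greatly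
exaggerated. They form three small equilateral triangles (clusters) around the cube roots of
unity. The filled points form a five-point subset with $1$, $2$, $2$ points in the
clusters.}
\label{fig:nine}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
The three points of cluster $a$ are distinct and lie at distance $\varepsilon$ from $\omega^a$.
The centers $\omega^a$ have mutual distance $\sqrt3>2\varepsilon$, so the clusters are disjoint
and $|L|=9$.

\emph{Lower bound for $M_4^L$.} Since $\omega L=L$, replacing $p\in\pi_4$ by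
$\frac13\sum_{a=0}^2p(\omega^az)$ keeps it in $\pi_4$ and does not increase $\max_L|p|$. The average
contains only powers $z^m$ with $3\mid m$, that is, $z^0$ and $z^3$. So
\[
M_4^L=\min_{c\in\mathbb C}\max_b|1-cy_b|,\qquad
y_b=(1+\varepsilon\omega^b)^3=1+3\varepsilon\omega^b+3\varepsilon^2\omega^{2b}+\varepsilon^3 .
\]
Let $c$ be optimal and write $M=M_4^L$. The numbers $1-cy_b$ have modulus at most $M$, and
\[
\frac13\sum_b\omega^{-b}(1-cy_b)=-3\varepsilon c,\qquad
\frac13\sum_b(1-cy_b)=1-c(1+\varepsilon^3).
\]
Hence $M\ge3\varepsilon|c|$ and $M\ge1-|c|(1+\varepsilon^3)$. Multiply the first inequality by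
$1+\varepsilon^3$, the second by $3\varepsilon$, and add. The terms with $|c|$ cancel, and
\begin{equation}\label{eq:M4}
M\ge\frac{3\varepsilon}{1+3\varepsilon+\varepsilon^3}.
\end{equation}

\emph{Upper bound for $B_4^L$.} On $L$ we have $|\lambda|\ge1-\varepsilon$. Distances within a
cluster equal $\sqrt3\,\varepsilon$, and distances between different clusters are at most
$\sqrt3+2\varepsilon$. Let $S\subset L$ with $|S|=5$. We bound the sum $1/M_4^S$ in
\eqref{eq:lagrange} from below.

\emph{Case (a): no cluster contains three points of $S$.} Then the clusters contain $2,2,1$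
points of $S$ in some order. Each of the four points in the two-point clusters has one neighbor at
distance $\sqrt3\,\varepsilon$ and three other points of $S$ at distance at most
$\sqrt3+2\varepsilon$. Its product in \eqref{eq:lagrange} is therefore at least
$(1-\varepsilon)^4/\big(\sqrt3\,\varepsilon(\sqrt3+2\varepsilon)^3\big)$. Keeping these four terms and
using \eqref{eq:M4},
\[
\frac{M}{M_4^S}\ge\frac{3\varepsilon}{1+3\varepsilon+\varepsilon^3}\cdot
\frac{4(1-\varepsilon)^4}{9\varepsilon(1+2\varepsilon/\sqrt3)^3}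
=\frac43\cdot\frac{(1-\varepsilon)^4}{(1+3\varepsilon+\varepsilon^3)(1+2\varepsilon/\sqrt3)^3}.
\]
For $\varepsilon=10^{-3}$ the last fraction is at least
$\frac{0.996}{1.0031\cdot1.0037}>0.989$, so $M/M_4^S>\frac43\cdot 0.989>1.31$.

\emph{Case (b): some cluster contains three points of $S$.} A point of that cluster has two
points of $S$ at distance $\sqrt3\,\varepsilon$ and two at distance at most
$\sqrt3+2\varepsilon$. Its term alone gives
$1/M_4^S\ge(1-\varepsilon)^4/\big(9\varepsilon^2(1+2\varepsilon/\sqrt3)^2\big)$, and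
\[
\frac M{M_4^S}\ge\frac1{3\varepsilon}\cdot
\frac{(1-\varepsilon)^4}{(1+3\varepsilon+\varepsilon^3)(1+2\varepsilon/\sqrt3)^2}>300 .
\]

So $M_4^L>1.31\,B_4^L$, while $4/\pi<1.2733$.
\end{proof}

\section{The origin at infinity: a Chebyshev problem}\label{sec:cheb}

To nest the construction repeatedly we must know which problem is posed inside a small
cluster. Seen from there, at the scale of the cluster, the origin is far away. A polynomial
of degree $i$ with a prescribed value at a far point has, after rescaling, a prescribed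
leading coefficient. So the inner problem is one for monic polynomials.

For a finite set $X\subset\mathbb C$ and $i\ge0$ with $|X|\ge i+1$ let
\[
T_i(X)=\min_{p\text{ monic},\ \deg p=i}\ \max_X|p|,\qquad
b_i(X)=\max_{S\subseteq X,\ |S|=i+1}T_i(S),\qquad
r_i=\sup_X\frac{T_i(X)}{b_i(X)} .
\]
The supremum is over all finite $X$ with $|X|\ge i+1$ and may a priori be infinite. The minima exist for the
same reason as in the case of $M_i^L$, and they are positive because a monic polynomial of
degree $i$ cannot vanish at $i+1$ points. Clearly $T_i(X)\ge b_i(X)$, so $r_i\ge1$. Since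
$T_0=b_0=1$, we have $r_0=1$. For all $u\in\mathbb C$ and $\delta>0$,
\begin{equation}\label{eq:scale}
T_i(u+\delta X)=\delta^iT_i(X),
\end{equation}
because $g(u+\delta x)$ is $\delta^i$ times a monic polynomial in $x$ if $g$ is monic of degree
$i$. For $|S|=i+1$ and $s(z)=\prod_{x\in S}(z-x)$, the coefficient of $z^i$ in $p$ equals
$\sum_{x\in S}p(x)/s'(x)$ whenever $\deg p\le i$, by Lagrange interpolation. So
Lemma~\ref{lem:functional} gives
\begin{equation}\label{eq:leading}
T_i(S)=\Big(\sum_{x\in S}\frac1{|s'(x)|}\Big)^{-1}.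
\end{equation}

\begin{lemma}\label{lem:limit}
Let $i\ge1$ and let $X\subset\mathbb C$ be finite with $|X|\ge i+1$. Then
$t^iM_i^{X+t}\to T_i(X)$ as $t\to+\infty$. Consequently $R_i\ge r_i$.
\end{lemma}

\begin{proof}
Translating by $t$, we see that $M_i^{X+t}$ is the minimum of $\max_X|q|$ over
polynomials $q$ of degree at most $i$ with $q(-t)=1$.

If $p$ is monic of degree $i$ with $\max_X|p|=T_i(X)$, then for large $t$ we may use
$q=p/p(-t)$. So $t^iM_i^{X+t}\le t^iT_i(X)/|p(-t)|\to T_i(X)$.

Conversely, let $q_t$ be optimal and $Q_t=t^iq_t$. By the first part $Q_t$ stays bounded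
on $X$ as $t\to\infty$. Since $|X|\ge i+1$, its coefficients stay bounded too. Let $c_t$ be the
coefficient of $z^i$. From $Q_t(-t)=t^i$ we get $c_t(-t)^i+O(t^{i-1})=t^i$, so
$c_t\to(-1)^i$. Dividing $Q_t$ by $c_t$ makes it monic of degree $i$, and therefore
$t^iM_i^{X+t}=\max_X|Q_t|\ge|c_t|\,T_i(X)\to T_i(X)$.

Applying the limit to every $S\subseteq X$ with $|S|=i+1$ gives $t^iB_i^{X+t}\to b_i(X)$. So
$R_i\ge M_i^{X+t}/B_i^{X+t}\to T_i(X)/b_i(X)$ for every $X$.
\end{proof}

\section{Nesting}\label{sec:nest}

\subsection{One step of the construction}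

\begin{lemma}\label{lem:nest}
For $N\ge3$ and $i\ge0$ we have $r_{Ni+N-2}\ge\kappa_N\,r_i$, with $\kappa_N$ as in
\eqref{eq:kappa}.
\end{lemma}

Given $X$, we place a small, nearly similar copy of it at each $N$-th root of unity. In
Section~\ref{sec:nine} the symmetrized polynomial was a polynomial in the cubes of the points.
It is therefore simplest to prescribe the $N$-th powers. So for small $\delta>0$ let
\[
Z=Z_\delta=\{z:\ z^N\in1+\delta X\}.
\]
The number $I=Ni+N-2=N(i+1)-2$ is chosen as in the case $N=3$, $i=1$: symmetrization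
turns degree $I$ into degree $i$, while an $(I+1)$-point subset is one point short of having
$i+1$ points in every cluster.

\begin{proof}
Fix a finite set $X$ with $|X|\ge i+1$. For $x\in X$ and small $\delta$ let $w_x$ be the principal $N$-th
root of $1+\delta x$. Then $w_x\to1$ as $\delta\to0$, and $Z$ consists of the
$N|X|\ge I+2$ distinct points $c_aw_x$. From
\[
\delta(x-x')=w_x^N-w_{x'}^N=(w_x-w_{x'})\sum_{m=0}^{N-1}w_x^{\,m}\,w_{x'}^{\,N-1-m}
\]
we get, since the last sum tends to $N$,
\begin{equation}\label{eq:dist}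
|w_x-w_{x'}|=(1+o(1))\,\frac{\delta}{N}\,|x-x'| .
\end{equation}
All limits and $o(1)$-terms are for $\delta\to0$ with $N$, $i$ and $X$ fixed.

\emph{Lower bound for $T_I(Z)$.} Let $P$ be monic of degree $I$ and put
\[
\widetilde P(z)=\frac1N\sum_{a=1}^Nc_a^{-I}P(c_az).
\]
Since $c_aZ=Z$, we have $\max_Z|\widetilde P|\le\max_Z|P|$. The polynomial $\widetilde P$ is
monic of degree $I$ and contains only powers $z^m$ with $m\equiv I\equiv N-2\pmod N$. So
$\widetilde P(z)=z^{N-2}g(z^N)$ with $g$ monic of degree $i$. As $z$ runs over $Z$, the power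
$z^N$ runs over $1+\delta X$, and $|z|\to1$ uniformly. With \eqref{eq:scale},
\begin{equation}\label{eq:TI}
T_I(Z)\ge\min_{z\in Z}|z|^{N-2}\;T_i(1+\delta X)=(1+o(1))\,\delta^i\,T_i(X).
\end{equation}

\emph{Upper bound for $b_I(Z)$.} Let $S\subseteq Z$ with $|S|=I+1=N(i+1)-1$. Write
$S=\{c_aw_x:1\le a\le N,\ x\in X_a\}$ with $X_a\subseteq X$ and
$\sum_a|X_a|=N(i+1)-1$. There are finitely many choices of $(X_1,\dots,X_N)$, so it suffices to
treat each of them separately. Let $s(z)=\prod_{y\in S}(z-y)$.

If some $|X_a|\ge i+2$, take a point $z=c_aw_x$ with $x\in X_a$. By \eqref{eq:dist}, at least $i+1$ factors of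
$|s'(z)|$ are $O(\delta)$ and the others are bounded. By \eqref{eq:leading},
$T_I(S)\le|s'(z)|=O(\delta^{i+1})$, so $\delta^{-i}T_I(S)\to0$.

Otherwise all $|X_a|\le i+1$, and the sum of the sizes forces $|X_a|=i+1$ for all $a$ except
one, $a_0$, for which $|X_{a_0}|=i$. Let $a\ne a_0$, $x\in X_a$ and
$s_a(z)=\prod_{x'\in X_a}(z-x')$. The $i$ distances within cluster $a$ are given by
\eqref{eq:dist}, and the distances to cluster $b$ tend to $|c_a-c_b|$. Since
$\prod_{b\ne a}|c_a-c_b|=N$ and cluster $a_0$ has one point less,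
\[
|s'(c_aw_x)|=(1+o(1))\Big(\frac\delta N\Big)^i|s_a'(x)|\prod_{b\ne a}|c_a-c_b|^{|X_b|}
=(1+o(1))\,\delta^i\,\frac{N\,|s_a'(x)|}{|c_a-c_{a_0}|}.
\]
We sum the reciprocals over $x\in X_a$ and $a\ne a_0$, and use \eqref{eq:leading} for $S$ and for
each $X_a$. Then
\begin{equation}\label{eq:weights}
\frac1{T_I(S)}\ge(1+o(1))\,\delta^{-i}\,\frac1N\sum_{a\ne a_0}\frac{|c_a-c_{a_0}|}{T_i(X_a)}
\ge(1+o(1))\,\delta^{-i}\,\frac{\kappa_N}{b_i(X)} .
\end{equation}
So in both cases $\limsup\delta^{-i}T_I(S)\le b_i(X)/\kappa_N$, and hence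
$\limsup\delta^{-i}b_I(Z)\le b_i(X)/\kappa_N$.

Together with \eqref{eq:TI}, $r_I\ge\liminf T_I(Z)/b_I(Z)\ge\kappa_NT_i(X)/b_i(X)$. Take the
supremum over $X$.
\end{proof}

The factor $\kappa_N$ comes from the one missing point: it is the sum of the weights
$\frac1N|c_a-c_{a_0}|$ in \eqref{eq:weights}. If $S$ had $i+1$ points in
every cluster (which is the situation in degree $I+1$), the same computation would give
$(1+o(1))\,\delta^{-i}\frac1N\sum_{a}1/T_i(X_a)$. There the weights sum to $1$, and nothing
would be gained.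

\subsection{Filling in the other degrees}

Lemma~\ref{lem:nest} reaches only certain degrees. To pass to the next degree we add a
far point, which an optimal polynomial spends essentially one zero to control.

\begin{lemma}\label{lem:mono}
$r_{i+1}\ge r_i$ for all $i\ge0$.
\end{lemma}

\begin{proof}
For $i=0$ this is $r_1\ge1=r_0$. Let $i\ge1$, fix a finite set $X$ with $|X|\ge i+1$, put
$\varrho=\max_X|x|$, and let $X_D=X\cup\{D\}$ with $D>\varrho$ tending to infinity.

\emph{Lower bound for $T_{i+1}(X_D)$.} If $p$ is monic of degree $i$ and optimal for $X$, then $(z-D)p$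
shows that $T_{i+1}(X_D)\le(D+\varrho)T_i(X)=O(D)$. Let $P$ be optimal for $X_D$, so that
$v=P(D)=O(D)$, and write $P(z)=(z-D)q(z)+v$ with $q$ monic of degree $i$. For $x\in X$,
\[
\frac{P(x)}{x-D}=q(x)+\frac v{x-D}=\Big(q(x)-\frac vD\Big)+O(1/D),
\]
because $\frac1{x-D}+\frac1D=\frac{x}{D(x-D)}=O(D^{-2})$. Since $i\ge1$, the polynomial
$q-v/D$ is still monic of degree $i$. (This is why $i=0$ was treated separately.) Hence
$T_{i+1}(X_D)\ge(D-\varrho)\big(T_i(X)-O(1/D)\big)$, and
$\liminf D^{-1}T_{i+1}(X_D)\ge T_i(X)$.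

\emph{Upper bound for $b_{i+1}(X_D)$.} Let $S\subseteq X_D$ with $|S|=i+2$. If $S\subseteq X$, then
$T_{i+1}(S)$ does not depend on $D$, so $D^{-1}T_{i+1}(S)\to0$. If $S=S'\cup\{D\}$ with
$S'\subseteq X$ and $|S'|=i+1$, put
$s(z)=\prod_{x\in S'}(z-x)$. Omitting the term of the point $D$ in \eqref{eq:leading},
\[
\frac1{T_{i+1}(S)}\ge\sum_{x\in S'}\frac1{|s'(x)|\,|x-D|}\ge\frac1{(D+\varrho)\,T_i(S')}
\ge\frac1{(D+\varrho)\,b_i(X)} .
\]
So $\limsup D^{-1}b_{i+1}(X_D)\le b_i(X)$.

Dividing, $r_{i+1}\ge T_i(X)/b_i(X)$ for every $X$.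
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
Lemma~\ref{lem:nest} with $N=3$ gives $r_1\ge\kappa_3r_0=2/\sqrt3$ and
$r_4\ge\kappa_3r_1\ge4/3$. By Lemmas~\ref{lem:limit} and \ref{lem:mono},
$R_i\ge r_i\ge r_4\ge\frac43>\frac4\pi$ for all $i\ge4$.

Now take $N=4$, where $\kappa_4=\frac{1+\sqrt2}2=4^\alpha$. Let $i_0=0$ and
$i_{k+1}=4i_k+2$. Then $i_k+\frac23=\frac23\,4^k$, that is, $i_k=\frac23(4^k-1)$, and
Lemma~\ref{lem:nest} gives $r_{i_k}\ge\kappa_4^k=(4^k)^\alpha$. Given $i\ge1$, choose $k\ge0$ with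
$i_k\le i<i_{k+1}$. Then $i+1\le i_{k+1}<\frac83\,4^k$, and by Lemmas~\ref{lem:limit} and
\ref{lem:mono}
\[
R_i\ge r_i\ge r_{i_k}\ge(4^k)^\alpha\ge\Big(\frac38(i+1)\Big)^\alpha .\qedhere
\]
\end{proof}

With a fixed $N$ the same iteration gives the exponent $\log\kappa_N/\log N$, and $N=4$ is the best
choice. The exponent is about $0.131$ for $N=3$ and $0.129$ for $N=5$. For $N\ge6$ it is less
than $\log(4/\pi)/\log6<0.135$, because $\kappa_N<4/\pi$.

\section{An upper bound: averaging over subsets}\label{sec:upper}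

To bound $M_i^L$ by a multiple of $B_i^L$ we must find one subset $S$ with $i+1$ points and
$M_i^S$ not much smaller than $M_i^L$. There is no obvious candidate. The way out is to
replace the maximum by a weighted quadratic mean with the same minimum, since for a least-squares
problem both the minimum and a natural probability on the subsets $S$ are given by
determinants. The weights come from the optimality condition.

\begin{lemma}\label{lem:dual}
Let $0\notin L$, $|L|=n$, $1\le i\le n-1$, and let $p^*\in\pi_i$ be optimal, with value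
$M=M_i^L$. There are a set $L_0\subseteq L$ with $i+1\le|L_0|\le\min(n,2i+1)$ and
$|p^*|=M$ on $L_0$, and weights $\nu_\lambda>0$ $(\lambda\in L_0)$ with $\sum\nu_\lambda=1$, such that
\begin{gather}
\sum_{\lambda\in L_0}\nu_\lambda\,\overline{p^*(\lambda)}\,\lambda^k=0,\qquad k=1,\dots,i,
\label{eq:orth}\\
\min_{p\in\pi_i}\ \sum_{\lambda\in L_0}\nu_\lambda|p(\lambda)|^2=M^2 .\label{eq:ls}
\end{gather}
\end{lemma}

\begin{proof}
Let $E$ be the set of $\lambda\in L$ with $|p^*(\lambda)|=M$. We claim that $0$ lies in the convex hull of the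
vectors $\big(\overline{p^*(\lambda)}\lambda^k\big)_{k=1}^i\in\mathbb C^i\cong\mathbb R^{2i}$,
$\lambda\in E$. Otherwise a separating hyperplane gives $a_1,\dots,a_i\in\mathbb C$ such that
$q=\sum a_kz^k$ satisfies $\mathrm{Re}\,\overline{p^*(\lambda)}q(\lambda)>0$ for all $\lambda\in E$. Then
$|p^*-tq|^2=M^2-2t\,\mathrm{Re}\,\overline{p^*}q+t^2|q|^2<M^2$ on $E$ for small $t>0$. On $L\setminus E$ we
have $|p^*|<M$, so also $|p^*-tq|<M$ for small $t$. As $p^*-tq\in\pi_i$, this contradicts
optimality.

By Carath\'eodory's theorem (a point of a convex hull in $\mathbb R^m$ is a convex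
combination of at most $m+1$ of the given points), $0$ is a convex combination, with positive
weights, of at most $2i+1$ of the vectors. This is \eqref{eq:orth} with
$|L_0|\le\min(n,2i+1)$.

Every $p\in\pi_i$ is $p^*+q$ with $q\in\mathrm{span}\{z,\dots,z^i\}$. By \eqref{eq:orth} the
mixed terms vanish, so $\sum\nu_\lambda|p(\lambda)|^2=M^2+\sum\nu_\lambda|q(\lambda)|^2$, which
proves \eqref{eq:ls}. Finally $M>0$, since a nonzero polynomial of degree at most $i<n$ cannot vanish on $L$.
If $|L_0|\le i$, then $\prod_{\lambda\in L_0}(1-z/\lambda)\in\pi_i$ would give the value $0$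
in \eqref{eq:ls}. So $|L_0|\ge i+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If $0\in L$, then $M_i^L=1$, attained by $p\equiv 1$, and $M_i^S=1$ for every $S\ni0$. So
$B_i^L=M_i^L$, and the inequality holds because $\min(n,2i+1)-i\ge1$. Let $0\notin L$ and use
Lemma~\ref{lem:dual}. Below, $S$ and $T$ are subsets of $L_0$ with $|S|=i+1$ and $|T|=i$. We write
$\nu^S=\prod_{\lambda\in S}\nu_\lambda$, and $V(S)$ for the Vandermonde determinant of the
points of $S$, and similarly for other sets. Only $|V(S)|$, the product of all mutual distances, matters.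

\emph{Determinants.} In the inner product
$\langle f,g\rangle=\sum_{\lambda\in L_0}\nu_\lambda f(\lambda)\overline{g(\lambda)}$ let $G$ be
the Gram matrix of $1,z,\dots,z^i$ and $G'$ that of $z,\dots,z^i$. The Cauchy--Binet formula
states that $\det(AWA^*)=\sum_S\nu^S|\det A_S|^2$ if $W$ is the diagonal matrix of the weights
and $A_S$ consists of the columns of $A$ with index in $S$ (over all $S$ with as many elements
as $A$ has rows). With $A=(\lambda^k)$, where the rows are indexed by $0\le k\le i$
respectively $1\le k\le i$ and the columns by $\lambda\in L_0$,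
\[
\det G=\sum_S\nu^S|V(S)|^2,\qquad
\det G'=\sum_T\nu^T\prod_{\lambda\in T}|\lambda|^2\,|V(T)|^2=\sum_T\nu^T|V(T\cup\{0\})|^2 .
\]
Both are positive, since $|L_0|\ge i+1$ and $0\notin L_0$. The minimum in \eqref{eq:ls} is the
squared distance from $1$ to $\mathrm{span}\{z,\dots,z^i\}$, which by the Gram determinant
formula equals $\det G/\det G'$. Therefore
\begin{equation}\label{eq:ratio}
\frac{\det G'}{\det G}=\frac1{M^2} .
\end{equation}

\emph{A random subset.} The terms of $\det G$ define a probability
$P(S)=\nu^S|V(S)|^2/\det G$ on the subsets $S$. We bound the mean of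
$F(S)=1/M_i^S=\sum_{\lambda\in S}|l_\lambda^S(0)|$. For $\lambda\in S$ and
$T=S\setminus\{\lambda\}$, the product in \eqref{eq:lagrange} is
\[
|l_\lambda^S(0)|=\prod_{\mu\in T}\frac{|\mu|}{|\mu-\lambda|}=\frac{|V(T\cup\{0\})|}{|V(S)|},
\qquad\text{so}\qquad
\frac{P(S)\,|l_\lambda^S(0)|^2}{\nu_\lambda}=\frac{\nu^T|V(T\cup\{0\})|^2}{\det G}.
\]
The right-hand side depends only on $T$ and is a term of $\det G'$, divided by $\det G$. To
produce this expression we apply the Cauchy--Schwarz inequality with a factor
$\sqrt{\nu_\lambda}$ split off: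
\begin{equation}\label{eq:cs}
\sum_SP(S)F(S)=\sum_S\sum_{\lambda\in S}P(S)|l_\lambda^S(0)|
\le\Big(\sum_S\sum_{\lambda\in S}P(S)\nu_\lambda\Big)^{1/2}
\Big(\sum_S\sum_{\lambda\in S}\frac{P(S)|l_\lambda^S(0)|^2}{\nu_\lambda}\Big)^{1/2}.
\end{equation}
The first factor is at most $1$, because $\sum_{\lambda\in S}\nu_\lambda\le1$. In the second,
each $T$ arises from exactly $|L_0|-i$ pairs $(S,\lambda)$, one for each
$\lambda\in L_0\setminus T$. So by \eqref{eq:ratio} the double sum equals
$(|L_0|-i)\det G'/\det G=(|L_0|-i)/M^2$. Since the mean of $F$ is at most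
$\sqrt{|L_0|-i}/M$, some $S$ satisfies $1/M_i^S=F(S)\le\sqrt{|L_0|-i}/M$. That is,
\[
M\le\sqrt{|L_0|-i}\ M_i^S\le\sqrt{\min(n,2i+1)-i}\ B_i^L .
\]
The bound $R_i\le\sqrt{i+1}$ follows from $\min(n,2i+1)\le2i+1$. For $i=n-1$ the root is $1$
and $B_i^L=M_i^L$.
\end{proof}

\begin{remark}\label{rem:cube}
For the cube roots of unity and $i=1$ one may take $p^*=1$, $M=1$, $L_0=L$ and
$\nu_\lambda=\frac13$. Then $P$ is uniform on the three pairs, the first sum on the right of
\eqref{eq:cs} is $\frac23$, and the second is $2$. So \eqref{eq:cs} gives the bound $2/\sqrt3$, which is exactly the value of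
$F(S)$ for each pair. In this example the estimate is lossy only where $\frac23$ is replaced
by $1$.
\end{remark}

\begin{remark}\label{rem:real}
If all points of $L$ are real, then $B_i^L=M_i^L$. For $0\in L$ this was shown above. Let
$0\notin L$. Replacing the coefficients of $p^*$ by their real parts does not increase
$\max_L|p^*|$, so $p^*$ may be taken real. The vectors in the proof of
Lemma~\ref{lem:dual} then lie in $\mathbb R^i$, and separation and Carath\'eodory's theorem in $\mathbb R^i$
give $|L_0|\le i+1$. The rest of that proof gives $|L_0|\ge i+1$ as before. So $|L_0|-i=1$,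
and the last display in the proof of Theorem~\ref{thm:upper}
becomes $M\le M_i^S\le B_i^L$. In this argument the room for a loss in the complex case is
the difference between $i+1$ and $2i+1$ points.
\end{remark}

\section{Degree one}\label{sec:one}

For $i=1$ the set $L_0$ has at most three points, and plane geometry gives the exact
constant. For $S=\{\lambda,\mu\}$ formula \eqref{eq:lagrange} reads
\begin{equation}\label{eq:pair}
M_1^S=\frac{|\lambda-\mu|}{|\lambda|+|\mu|}.
\end{equation}

\begin{lemma}\label{lem:geom}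
Let $v_1,\dots,v_m$, $m\le3$, be nonzero complex numbers with $0$ in their convex hull. Then
$|v_j-v_k|\ge\frac{\sqrt3}2(|v_j|+|v_k|)$ for some $j\ne k$.
\end{lemma}

\begin{proof}
Let $e_j=v_j/|v_j|$, regarded as vectors in the plane. There are $w_j\ge0$, not all zero,
with $\sum w_je_j=0$. Order them so that $w_1$ is the largest. The other $w_k$ are not all
zero, since $w_1e_1\ne0$. If $e_1\cdot e_k>-\frac12$ for all $k\ne1$, then
\[
0=e_1\cdot\sum_jw_je_j>w_1-\frac12\sum_{k\ne1}w_k\ge0,
\]
the last step because at most two indices $k\ne1$ occur and $w_k\le w_1$. This is a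
contradiction. So some pair $v_j,v_k$ encloses an angle $\varphi\in[120^\circ,180^\circ]$. By the
law of cosines and $4|v_j||v_k|\le(|v_j|+|v_k|)^2$,
\[
|v_j-v_k|^2=(|v_j|+|v_k|)^2-4|v_j||v_k|\cos^2\frac\varphi2
\ge(|v_j|+|v_k|)^2\sin^2\frac\varphi2\ge\frac34(|v_j|+|v_k|)^2 .\qedhere
\]
\end{proof}

In the proof of Theorem~\ref{thm:one} we turn the optimality condition \eqref{eq:orth} into
the hypothesis of Lemma~\ref{lem:geom}, for numbers $v_j$ with
$|v_j-v_k|/(|v_j|+|v_k|)=M_1^S/M$ for each pair $S=\{\lambda_j,\lambda_k\}$.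

\begin{proof}[Proof of Theorem~\ref{thm:one}]
If $0\in L$, then $M_1^L=B_1^L$, as in the proof of Theorem~\ref{thm:upper}. Let $0\notin L$ and
take $p^*=1-cz$, $M=M_1^L$, $L_0=\{\lambda_1,\dots,\lambda_m\}$ with $m\le3$, and
$\nu_j=\nu_{\lambda_j}$ from Lemma~\ref{lem:dual}. Condition \eqref{eq:orth} says
\begin{equation}\label{eq:orth1}
\sum_j\nu_j\,\overline{p^*(\lambda_j)}\,\lambda_j=0 .
\end{equation}

\emph{Case $c=0$.} Then $p^*=1$, $M=1$, and \eqref{eq:orth1} says that $0$ is in the convex hull of
the $\lambda_j$. By Lemma~\ref{lem:geom} with $v_j=\lambda_j$ and \eqref{eq:pair},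
$B_1^L\ge\frac{\sqrt3}2=\frac{\sqrt3}2M$.

\emph{Case $c\ne0$.} Put $u_j=p^*(\lambda_j)/M$. Then $|u_j|=1$ and
$c\lambda_j=1-Mu_j$. Multiplying \eqref{eq:orth1} by $c/M$ gives
$\sum_j\nu_j\overline{u_j}(1-Mu_j)=0$, that is, $\sum_j\nu_j\overline{u_j}=M$. Conjugating,
$\sum_j\nu_ju_j=M$. So the numbers $v_j=u_j-M$ have $0$ in their convex hull. Moreover,
since $|u_j|=1$,
\[
|c\lambda_j|=|1-Mu_j|=|\overline{u_j}-M|=|v_j|\ne0,\qquad
|c||\lambda_j-\lambda_k|=M|u_j-u_k|=M|v_j-v_k| .
\]
By Lemma~\ref{lem:geom} some pair $S=\{\lambda_j,\lambda_k\}$ satisfies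
\[
M_1^S=\frac{|\lambda_j-\lambda_k|}{|\lambda_j|+|\lambda_k|}
=M\,\frac{|v_j-v_k|}{|v_j|+|v_k|}\ge\frac{\sqrt3}2\,M .
\]

In both cases $M_1^L\le\frac2{\sqrt3}B_1^L$, so $R_1\le2/\sqrt3$. For the cube roots of unity
the ratio is $\kappa_3=2/\sqrt3$, by the computation around \eqref{eq:kappa} with $N=3$, $i=1$. Finally
$2/\sqrt3<4/\pi$ because $\pi<2\sqrt3$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LiTiTR}
\emph{A Min-Max Problem On Roots Of Unity},
\texttt{http://www.karlin.mff.cuni.cz/\textasciitilde ptichy/download/public/2003LiTiTR.pdf}.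
\end{thebibliography}

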